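\title{Automorphism towers that keep a center for $|G|^+$ steps}

\begin{abstract}
For a group $G$, let $\tau_c(G)$ be the first stage at which the automorphism tower of $G$ is centerless. We prove in ZFC that for all infinite cardinals $\nu\le\kappa$ there is a group $G$ with $|G|=\kappa$ and $\tau_c(G)=\nu^+$. In particular, for every infinite cardinal $\kappa$ there is a group $G$ of cardinality $\kappa$ with $\tau_c(G)=|G|^+$. The group is built so that $\operatorname{Aut}(G)=V\rtimes\Gamma$ with $V$ an elementary abelian $2$-group, every quotient of $V\rtimes\Gamma$ by a term of its upper central series has only inner automorphisms, and this series has length exactly $\nu^+$.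
\end{abstract}

\section{Introduction}\label{sec:intro}

For an element $g$ of a group, let $i_g$ be the inner automorphism $x\mapsto gxg^{-1}$. The \emph{automorphism tower} of a group $G$ is the direct system of groups $G_\alpha$, indexed by all ordinals $\alpha$, with homomorphisms $\pi_{\beta\alpha}\colon G_\beta\to G_\alpha$ for $\beta\le\alpha$, defined by transfinite recursion:
\begin{itemize}
\item $G_0=G$;
\item $G_{\alpha+1}=\operatorname{Aut}(G_\alpha)$, the map $\pi_{\alpha,\alpha+1}$ sends $g$ to $i_g$, and $\pi_{\beta,\alpha+1}=\pi_{\alpha,\alpha+1}\circ\pi_{\beta\alpha}$ for $\beta\le\alpha$;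
\item for a limit ordinal $\alpha$, the group $G_\alpha$ is the direct limit of $\langle G_\beta,\pi_{\beta\gamma}\mid\beta\le\gamma<\alpha\rangle$, and the maps $\pi_{\beta\alpha}$ for $\beta<\alpha$ are the canonical maps into it;
\end{itemize}
and each $\pi_{\alpha\alpha}$ is the identity. The kernel of $\pi_{\alpha,\alpha+1}$ is the center $Z(G_\alpha)$, so the tower loses elements at exactly those steps at which the center is nontrivial. Once a term is centerless, nothing is lost again. Indeed, if $Z(G_\alpha)=1$ and $\theta$ is central in $G_{\alpha+1}$, then $i_{\theta(g)}=\theta i_g\theta^{-1}=i_g$ for all $g$, hence $\theta=1$; and a direct limit of centerless groups along injective maps is centerless.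

It is known that some $G_\alpha$ is centerless. Let $\tau_c(G)$ be the least such $\alpha$; from this stage on, the tower is an increasing chain of groups. It is also known that if there is an inaccessible cardinal greater than $|G|$, then the least such cardinal is an upper bound for $\tau_c(G)$. The simplest values are small: the tower of $\mathbb Z$ begins $\mathbb Z\to\mathbb F_2\to1$, where $\mathbb F_2$ is the group of order $2$, so $\tau_c(\mathbb F_2)=1$ and $\tau_c(\mathbb Z)=2$. For the finite group $\mathbb F_2\times S_3$ the value is already $\omega$ (Example~\ref{ex:S3}). How large can $\tau_c(G)$ be in terms of $|G|$? With $|G|^+$ the cardinal successor of $|G|$, the following question comes from \cite{tower}.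
\begin{quote}
Is there an infinite group $G$ with $\tau_c(G)\ge|G|^+$?
\end{quote}

A count suggests a negative answer. Let $\zeta_\beta(G)$ be the upper central series: $\zeta_0(G)=1$, $\zeta_{\beta+1}(G)/\zeta_\beta(G)=Z(G/\zeta_\beta(G))$, with unions at limit ordinals. If every automorphism of every quotient $G/\zeta_\beta(G)$ is inner, then the tower is just the chain of these quotients (Lemma~\ref{lem:quot}), and $\tau_c(G)$ is the length of the series, that is, the least $\beta$ with $\zeta_{\beta+1}(G)=\zeta_\beta(G)$. Each step below the length uses up a new element of $G$, so in this situation $\tau_c(G)<|G|^+$ for infinite $G$. The count, however, charges each step to an element of $G$, while the elements that die in a tower need not come from $G$: the group $G_1=\operatorname{Aut}(G)$ can be much larger than $G$. We let the tower make one such jump, from $G$ to a group $G_1$ with at least $2^\nu$ elements, and then descend through the quotients of $G_1$. Recall that a group is \emph{complete} if it is centerless and all its automorphisms are inner.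

\begin{theorem}\label{thm:main}
Let $\nu\le\kappa$ be infinite cardinals. There is a group $G$ with $|G|=\kappa$ and $\tau_c(G)=\nu^+$. Moreover, $\pi_{1\alpha}\colon G_1\to G_\alpha$ is surjective for all $\alpha\ge1$, and $G_{\nu^+}$ is complete. In particular, for every infinite cardinal $\kappa$ there is a group $G$ with $|G|=\kappa$ and $\tau_c(G)=|G|^+$.
\end{theorem}

So the answer is yes, already for a countable group with $\tau_c(G)=\omega_1$. The proof is carried out in ZFC. Section~\ref{sec:quot} reduces the theorem to the construction of a module $V$ over a complete group $\Gamma$. Section~\ref{sec:series} finds a series of length $\nu^+$ in the module of all $\mathbb F_2$-valued functions on a free group. Section~\ref{sec:module} enlarges this module to one whose quotients have no symmetries, Section~\ref{sec:rigid} supplies the complete group, and Section~\ref{sec:end} puts the pieces together.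

\section{Towers of quotients}\label{sec:quot}

Groups act on the left, and $\mathbb F_2$ is written additively. A \emph{$\Gamma$-module} is an abelian group $M$, written additively, on which $\Gamma$ acts by automorphisms; $M^\Gamma$ is the set of fixed points, and $\operatorname{End}_\Gamma(M)$ and $\operatorname{Aut}_\Gamma(M)$ consist of the endomorphisms and automorphisms of $M$ that commute with $\Gamma$. In $M\rtimes\Gamma$, conjugation by $\gamma\in\Gamma$ acts on $M$ as $\gamma$ does. If $\Gamma$ acts on a set $X$, then $\mathbb F_2^X$, the group of all functions $X\to\mathbb F_2$, is a $\Gamma$-module with $(\gamma f)(x)=f(\gamma^{-1}x)$.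

\subsection*{The first step}
A central factor of order $2$ makes the automorphism group large: it contributes the dual of the other factor.

\begin{lemma}\label{lem:first}
Let $\Gamma_0$ be a centerless group and $G=\mathbb F_2\times\Gamma_0$. Then
\[
\operatorname{Aut}(G)\cong\operatorname{Hom}(\Gamma_0,\mathbb F_2)\rtimes\operatorname{Aut}(\Gamma_0),\qquad \varphi f=f\circ\varphi^{-1},
\]
and $\pi_{01}$ sends $(z,x)$ to $i_x\in\operatorname{Aut}(\Gamma_0)$.
\end{lemma}

\begin{proof}
An automorphism $\theta$ of $G$ preserves $Z(G)=\mathbb F_2$, hence fixes it pointwise. Write $\theta(0,x)=(f(x),\varphi(x))$. Then $f\colon\Gamma_0\to\mathbb F_2$ is a homomorphism, $\varphi$ is the automorphism induced on $G/Z(G)=\Gamma_0$, and $\theta(z,x)=(z+f(x),\varphi(x))$. Conversely every such map is an automorphism. The map $\theta\mapsto\varphi$ is a homomorphism onto $\operatorname{Aut}(\Gamma_0)$, split by letting $\varphi$ act as $(z,x)\mapsto(z,\varphi(x))$. Its kernel consists of the maps $\theta_f(z,x)=(z+f(x),x)$, and $\theta_f\theta_{f'}=\theta_{f+f'}$ and $\varphi\theta_f\varphi^{-1}=\theta_{f\circ\varphi^{-1}}$.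 Conjugation by $(z,x)$ has $f=0$ and $\varphi=i_x$.
\end{proof}

\begin{example}\label{ex:S3}
The group $S_3$ is complete: it is centerless, so it has six inner automorphisms, and $\operatorname{Aut}(S_3)$ acts faithfully on the three transpositions. Also $\operatorname{Hom}(S_3,\mathbb F_2)=\{0,\operatorname{sgn}\}$. For $G=\mathbb F_2\times S_3$, Lemma~\ref{lem:first} gives $G_1\cong\mathbb F_2\times S_3$ with $\pi_{01}(z,x)=(0,x)$. Thus $G_n\cong\mathbb F_2\times S_3$ for all $n<\omega$; each step kills the old center and creates a new one; and $G_\omega\cong S_3$. Hence $\tau_c(G)=\omega$, which shows why the question is asked for infinite groups. All central elements after the first come from outside the image of $G$.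
\end{example}

\subsection*{The later steps}
\begin{lemma}\label{lem:quot}
Let $H$ be a group such that, for every ordinal $\beta$, all automorphisms of $H/\zeta_\beta(H)$ are inner. Then in the tower of $H$ each map $\pi_{0\beta}\colon H\to H_\beta$ is surjective with kernel $\zeta_\beta(H)$.
\end{lemma}

\begin{proof}
We use induction on $\beta$; the case $\beta=0$ is trivial. If the claim holds for $\beta$, then $H_\beta\cong H/\zeta_\beta(H)$ has only inner automorphisms, so $\pi_{\beta,\beta+1}$ is surjective. Its kernel is $Z(H_\beta)$, whose preimage in $H$ is $\zeta_{\beta+1}(H)$. Let $\lambda$ be a limit ordinal. Every element of the direct limit $H_\lambda$ comes from some $H_\beta$ with $\beta<\lambda$, hence from $H$; and an element of $H$ becomes trivial in $H_\lambda$ if and only if it becomes trivial in some $H_\beta$ with $\beta<\lambda$. So the kernel is $\bigcup_{\beta<\lambda}\zeta_\beta(H)=\zeta_\lambda(H)$.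
\end{proof}

We need the hypothesis of Lemma~\ref{lem:quot} for groups of the shape $M\rtimes\Gamma$ that Lemma~\ref{lem:first} produces. A \emph{derivation} from $\Gamma$ to a $\Gamma$-module $M$ is a map $c\colon\Gamma\to M$ with $c(\gamma\delta)=c(\gamma)+\gamma\,c(\delta)$. It is \emph{principal} if $c(\gamma)=\gamma m-m$ for some fixed $m\in M$, and $H^1(\Gamma,M)=0$ means that all derivations are principal. If $\Gamma$ acts trivially, derivations are just homomorphisms.

\begin{lemma}\label{lem:inner}
Let $\Gamma$ be a complete group with no nontrivial abelian normal subgroup, let $M$ be a $\Gamma$-module, and let $H=M\rtimes\Gamma$. Then $Z(H)=M^\Gamma$. If $\operatorname{Aut}_\Gamma(M)=1$ and $H^1(\Gamma,M)=0$, then every automorphism of $H$ is inner.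
\end{lemma}

\begin{proof}
The image of $Z(H)$ in $\Gamma$ is central, hence trivial, so $Z(H)\le M$; as $M$ is abelian, $Z(H)=M^\Gamma$. The image in $\Gamma$ of an abelian normal subgroup of $H$ is trivial, so $M$ is the largest abelian normal subgroup of $H$ and is characteristic. Let $\theta\in\operatorname{Aut}(H)$. The automorphism that $\theta$ induces on $H/M=\Gamma$ is inner, so after composing $\theta$ with an inner automorphism of $H$ we may write $\theta(\gamma)=c(\gamma)\gamma$ with $c(\gamma)\in M$. Since $M$ is abelian, $\theta(\gamma m\gamma^{-1})=\gamma\,\theta(m)\gamma^{-1}$ for $m\in M$. So $\theta|_M\in\operatorname{Aut}_\Gamma(M)$, and $\theta|_M=1$. Expanding $\theta(\gamma\delta)=c(\gamma)\gamma\,c(\delta)\delta$ shows that $c$ is a derivation, so $c(\gamma)=m-\gamma m$ for some $m\in M$. Conjugation by $m$ fixes $M$ pointwise and sends $\gamma$ to $(m-\gamma m)\gamma$. Hence $\theta=i_m$.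
\end{proof}

\begin{remark}\label{rem:necessary}
Both conditions on $M$ are necessary. An inner automorphism of $H$ that is trivial on $H/M$ is $i_m$ with $m\in M$, because $\Gamma$ is centerless. So $m\gamma\mapsto\varphi(m)\gamma$ is outer for $1\ne\varphi\in\operatorname{Aut}_\Gamma(M)$, and $m\gamma\mapsto m\,c(\gamma)\gamma$ is outer for a nonprincipal derivation $c$. Since $m\mapsto-m$ lies in $\operatorname{Aut}_\Gamma(M)$, the module must satisfy $2M=0$; this is why everything below happens over $\mathbb F_2$.
\end{remark}

The \emph{fixed-point series} of a $\Gamma$-module $V$ is the chain of submodules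
\[
\Phi_0(V)=0,\qquad \Phi_{\beta+1}(V)/\Phi_\beta(V)=\bigl(V/\Phi_\beta(V)\bigr)^\Gamma,\qquad \Phi_\lambda(V)=\bigcup_{\beta<\lambda}\Phi_\beta(V)\quad(\lambda\text{ limit}).
\]
If $\Phi_{\beta+1}(V)=\Phi_\beta(V)$, the series is constant from $\beta$ on; the least such $\beta$ is its \emph{length}.

\begin{proposition}\label{prop:reduction}
Let $\Gamma$ be a complete group with no nontrivial abelian normal subgroup, and let $V$ be a $\Gamma$-module such that $\operatorname{Aut}_\Gamma(M)=1$ and $H^1(\Gamma,M)=0$ for each quotient $M=V/\Phi_\beta(V)$. Let $H=V\rtimes\Gamma$. Then for every $\beta$ the map $\pi_{0\beta}\colon H\to H_\beta$ is surjective with kernel $\Phi_\beta(V)$, all automorphisms of $H_\beta$ are inner, and $Z(H_\beta)\cong\Phi_{\beta+1}(V)/\Phi_\beta(V)$.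
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:inner}, $H/\Phi_\beta(V)=(V/\Phi_\beta(V))\rtimes\Gamma$ has center $\Phi_{\beta+1}(V)/\Phi_\beta(V)$ and only inner automorphisms. By induction $\zeta_\beta(H)=\Phi_\beta(V)$ for all $\beta$, and Lemma~\ref{lem:quot} applies.
\end{proof}

It remains to find $\Gamma$ and $V$ as in Proposition~\ref{prop:reduction} with a fixed-point series of length $\nu^+$, and a centerless group $\Gamma_0$ of cardinality $\kappa$ with $\operatorname{Aut}(\Gamma_0)=\Gamma$ and $\operatorname{Hom}(\Gamma_0,\mathbb F_2)=V$.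

\section{A fixed-point series of length $\nu^+$}\label{sec:series}

Let $F$ be the free group on $\{x_i:i<\nu\}$ and let $C=\mathbb F_2^F$, with $F$ acting by left translation, $(qh)(r)=h(q^{-1}r)$. Write $\Phi_\beta=\Phi_\beta(C)$. The stabilizer in $F$ of a coset $h+\Phi_\beta$ is a subgroup, so it is all of $F$ as soon as it contains every $x_i$. Therefore
\begin{equation}\label{eq:rec}
\Phi_{\beta+1}=\{h\in C:(x_i-1)h\in\Phi_\beta\text{ for all }i<\nu\}.
\end{equation}

\begin{example}\label{ex:Z}
Take one generator $x$ instead of $\nu$, so that $C=\mathbb F_2^{\mathbb Z}$. Then $\Phi_n=\ker(x-1)^n$. The equation $(x-1)^nh=0$ is a linear recurrence of order $n$ whose first and last coefficients are $1$, so a solution is given by $n$ arbitrary consecutive values, and $\dim\Phi_n=n$. If $(x-1)h\in\Phi_\omega$, then $(x-1)h\in\Phi_n$ for some $n$, and $h\in\Phi_{n+1}$. The series has length exactly $\omega$.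
\end{example}

The last argument works for finitely many generators. With $\nu$ generators it only stops the series at $\nu^+$, and we show that the series does not stop earlier.

\begin{proposition}\label{prop:length}
The fixed-point series of the $F$-module $C$ has length exactly $\nu^+$.
\end{proposition}

\begin{proof}[Proof of the upper bound]
Let $h\in\Phi_{\nu^++1}$. By \eqref{eq:rec}, for each $i<\nu$ there is $\beta_i<\nu^+$ with $(x_i-1)h\in\Phi_{\beta_i}$. A supremum of $\nu$ ordinals below $\nu^+$ is below $\nu^+$, so $\beta=\sup_i\beta_i<\nu^+$, and $h\in\Phi_{\beta+1}\subseteq\Phi_{\nu^+}$.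
\end{proof}

Put $\Phi_\infty=\Phi_{\nu^+}$. For $h\in\Phi_\infty$ let the \emph{rank} $\operatorname{rk}(h)$ be the least $\beta$ with $h\in\Phi_\beta$. It is $0$ for $h=0$ and a successor ordinal otherwise. By \eqref{eq:rec} and the upper bound:
\begin{itemize}
\item[(R1)] if $h\in C$ and $(x_i-1)h\in\Phi_\infty$ for all $i$, then $h\in\Phi_\infty$;
\item[(R2)] if $0\ne h\in\Phi_\infty$, then $\operatorname{rk}((x_i-1)h)<\operatorname{rk}(h)$ for all $i$.
\end{itemize}
The elements of rank $1$ are the nonzero $F$-invariant functions, so $\Phi_1$ consists of the two constants.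

Elements of high rank can be found among functions that factor through an abelian quotient of $F$. Let $R=\mathbb F_2^{(\nu)}$ be the vector space of finitely supported functions $\nu\to\mathbb F_2$, with standard basis $(e_i)_{i<\nu}$, and let $s_i\colon R\to\mathbb F_2$ be the $i$-th coordinate function. We view functions $R\to\mathbb F_2$ as elements of $C$ by composing with the surjection $F\to R$, $x_i\mapsto e_i$. On such functions $x_i-1$ acts as the difference operator
\[
(D_ih)(s)=h(s+e_i)+h(s).
\]
For $I\subseteq\nu$ let $C_I$ be the set of functions on $R$ that depend only on the coordinates in $I$. If $h\in C_I$, then $D_jh\in C_I$ for all $j$, and $D_jh=0$ for $j\notin I$.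

\begin{example}\label{ex:omega}
A monomial $m=s_{i_1}\cdots s_{i_d}$ in $d$ distinct coordinates has rank $d+1$. For $d=0$ it is the constant $1$. For $d\ge1$, the function $D_jm$ is $0$ if $s_j$ does not occur in $m$ and is $m$ with $s_j$ deleted otherwise; so $m\in\Phi_{d+1}$ by induction and \eqref{eq:rec}, and $\operatorname{rk}(m)>d$ by (R2). Now consider
\[
h=s_0+s_1s_2+s_3s_4s_5+\cdots,
\]
a sum of monomials of degrees $1,2,3,\dots$ in disjoint sets of coordinates. At a point $s\in R$ only finitely many terms are nonzero, because $s$ has finite support. If $s_j$ occurs in the monomial of degree $n$, then $D_jh$ is a monomial of degree $n-1$ and has rank $n$; otherwise $D_jh=0$. So $h\in\Phi_{\omega+1}$, and by (R2) the rank of $h$ exceeds every $n$. Since ranks are successors, $\operatorname{rk}(h)=\omega+1$.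
\end{example}

The example uses two operations: multiplying by an unused coordinate, and summing functions of disjoint sets of coordinates. The first takes care of successor ordinals and the second of limit ordinals below $\nu^+$.

\begin{lemma}\label{lem:mult}
Let $0\ne h\in C_I\cap\Phi_\infty$ and $i\notin I$. Then $s_ih\in\Phi_\infty$ and $\operatorname{rk}(s_ih)>\operatorname{rk}(h)$.
\end{lemma}

\begin{proof}
We show $s_ih\in\Phi_\infty$ for all $h\in C_I\cap\Phi_\infty$ by induction on $\operatorname{rk}(h)$; the case $h=0$ is trivial. Since $h$ does not depend on the $i$-th coordinate, $D_i(s_ih)=(s_i+1)h+s_ih=h\in\Phi_\infty$. For $j\ne i$ we have $D_j(s_ih)=s_iD_jh$, and $D_jh\in C_I\cap\Phi_\infty$ has smaller rank than $h$ by (R2), so $s_iD_jh\in\Phi_\infty$. By (R1), $s_ih\in\Phi_\infty$. If $h\ne0$, then $s_ih\ne0$ because $D_i(s_ih)=h$, and (R2) gives the inequality.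
\end{proof}

\begin{lemma}\label{lem:high}
For every $\beta<\nu^+$ and every $I\subseteq\nu$ with $|I|=\nu$ there is a nonzero $h\in C_I\cap\Phi_\infty$ with $\operatorname{rk}(h)\ge\beta$.
\end{lemma}

\begin{proof}
We use induction on $\beta$, for all $I$ at once. For $\beta\le1$ take $h=1$. For the step from $\beta$ to $\beta+1$, pick $i\in I$, take $h$ for $\beta$ and $I\setminus\{i\}$, and apply Lemma~\ref{lem:mult}: the function $s_ih\in C_I$ has rank at least $\beta+1$.

Let $\beta$ be a limit ordinal. Since $|\beta|\le\nu$, we can partition $I$ into sets $I_\xi$ $(\xi<\beta)$ of cardinality $\nu$; this is the only place where $\beta<\nu^+$ is used. Choose $h_\xi\in C_{I_\xi}\cap\Phi_\infty$ of rank at least $\max(\xi,2)$. Adding a constant, which lies in $\Phi_1$, does not change a rank that is at least $2$, so we may assume $h_\xi(0)=0$. Put $h=\sum_{\xi<\beta}h_\xi$. This sum is finite at each point $s$, since $h_\xi(s)=h_\xi(0)=0$ unless the finite support of $s$ meets $I_\xi$. Clearly $h\in C_I$. For $j\in I_\xi$ we have $D_jh=D_jh_\xi\in\Phi_\infty$, and $D_jh=0$ for $j\notin I$, so $h\in\Phi_\infty$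 by (R1). As $h_0\notin\Phi_1$, some $D_jh_0$ with $j\in I_0$ is nonzero, so $h\ne0$. Let $\operatorname{rk}(h)=\sigma+1$ and $\xi<\beta$. For each $j$ the function $D_jh_\xi$ is $D_jh$ or $0$, so it lies in $\Phi_\sigma$, and \eqref{eq:rec} gives $h_\xi\in\Phi_{\sigma+1}$. Thus $\xi\le\sigma+1$ for all $\xi<\beta$, and $\operatorname{rk}(h)\ge\beta$ because $\beta$ is a limit.
\end{proof}

\begin{proof}[Proof of the lower bound in Proposition~\ref{prop:length}]
Let $\beta<\nu^+$. By Lemma~\ref{lem:high}, $\Phi_\infty$ has an element of rank at least $\beta+1$, so $\Phi_\beta\ne\Phi_\infty$. The series is therefore not constant from $\beta$ on, and $\Phi_{\beta+1}\ne\Phi_\beta$.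
\end{proof}

The lower bound needs only the abelian group $R$. We work with the free group, and with all functions on it, because then one of the two conditions of Lemma~\ref{lem:inner} holds for every quotient.

\begin{lemma}\label{lem:H1F}
$H^1(F,C/V')=0$ for every submodule $V'$ of $C$.
\end{lemma}

\begin{proof}
Derivations $c$ from $F$ to a module $M$ correspond to the homomorphisms $q\mapsto c(q)q$ from $F$ to $M\rtimes F$ that split the projection onto $F$. Since $F$ is free, a derivation may take arbitrary values at the $x_i$ and is determined by them. So a derivation $c\colon F\to C/V'$ lifts to a derivation $\hat c\colon F\to C$: lift the values $c(x_i)$. Define $h\in C$ by $h(r)=\hat c(r)(r)$. Evaluating $\hat c(r)=\hat c(q)+q\,\hat c(q^{-1}r)$ at the point $r$ gives $h(r)=\hat c(q)(r)+h(q^{-1}r)$, that is, $\hat c(q)=h-qh=qh-h$. Hence $\hat c$ and $c$ are principal.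
\end{proof}

The other condition fails: for $1\ne p\in F$, the right translation sending $h$ to $r\mapsto h(rp)$ is a nontrivial element of $\operatorname{Aut}_F(C)$.

\section{Rigid quotients of a permutation module}\label{sec:module}

To remove the right translations we replace each point $q\in F$ by a block $Y_q$, let a large group $K$ permute the points inside each block, and embed $C$ in the module $V$ of all functions on the union of the blocks as the functions constant on each block. If $K$ has no homomorphism onto $\mathbb F_2$, the fixed-point series does not change. If $K$ is sufficiently transitive, an endomorphism is determined by what it does to the differences $f(y)+f(z)$ inside a block, and there it can only be a scalar.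

\subsection*{2-perfect groups and almost constant functions}
Call a group $B$ \emph{$2$-perfect} if $\operatorname{Hom}(B,\mathbb F_2)=0$. Then every homomorphism from $B$ to an $\mathbb F_2$-vector space is zero, because linear functionals separate points. Perfect groups and divisible abelian groups are $2$-perfect. A group generated by $2$-perfect subgroups is $2$-perfect, and so is a group $B$ with a normal subgroup $B'$ such that $B'$ and $B/B'$ are $2$-perfect.

For an infinite set $I$ and a group $B$, let $AC(I,B)$ be the group of \emph{almost constant} functions $I\to B$, those that are constant off a finite set. It is the semidirect product of the group $B^{(I)}$ of finitely supported functions with the group of constants. So it is generated by copies of $B$ and is $2$-perfect if $B$ is, and $|AC(I,B)|=\max(|I|,|B|)$ for $B\ne1$. Every permutation $\sigma$ of $I$ preserves $AC(I,B)$ under the action $(\sigma n)(i)=n(\sigma^{-1}i)$.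

\subsection*{The blocks}
Let $Y=\overline{\mathbb Q}\cup\{\infty\}$ be the projective line over the field of algebraic numbers and let $A=PGL_2(\overline{\mathbb Q})$ act on it by M\"obius transformations. Both are countable, and $A=PSL_2(\overline{\mathbb Q})$ because every element of $\overline{\mathbb Q}$ is a square. Write $A_{yz}$ for the stabilizer of both $y$ and $z$.
\begin{itemize}
\item[(A1)] $A$ is $3$-transitive on $Y$: it is transitive on ordered triples of distinct points.
\item[(A2)] $A$ is perfect. With $d(x)=2x$ and $u_t(x)=x+t$ we have $du_td^{-1}u_t^{-1}=u_{2t}u_{-t}=u_t$, and the conjugates of the $u_t$ generate $A$ because $SL_2$ of a field is generated by upper and lower unitriangular matrices.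
\item[(A3)] For $y\ne z$, the group $A_{yz}$ is conjugate to $A_{0\infty}=\{x\mapsto cx\}\cong\overline{\mathbb Q}^{\,*}$, which is divisible. It contains an element $d_{yz}$, a conjugate of $d$, all of whose orbits on $Y\setminus\{y,z\}$ are infinite.
\item[(A4)] The element $a\colon x\mapsto x+1$ fixes only $\infty$, its conjugate $a'\colon x\mapsto x/(x+1)$ under $x\mapsto1/x$ fixes only $0$, and all their other orbits are infinite.
\end{itemize}

Let $N=AC(F,A)$ and $T=N\rtimes F$, with $(qn)(r)=n(q^{-1}r)$. The group $T$ acts on $X=F\times Y$ by
\[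
n(r,y)=(r,n(r)y),\qquad q(r,y)=(qr,y)\qquad(n\in N,\ q\in F);
\]
these formulas are compatible, since $qnq^{-1}$ sends $(r,y)$ to $(r,n(q^{-1}r)y)$. The action is transitive and permutes the \emph{blocks} $Y_q=\{q\}\times Y$, which we identify with $Y$. We have $|X|=|T|=\nu$.

The complete group will be larger than $T$, so we allow a kernel. \emph{For the rest of this section, $\Gamma$ is a group with a surjection $\Gamma\to T$ whose kernel $L$ is $2$-perfect.} Let $\Gamma$ act on $X$ through $T$, let $V=\mathbb F_2^X$, and let $K$ be the preimage of $N$, so that $\Gamma/K\cong F$. The group $K$ preserves each block and acts on it through a surjection onto $A$. Hence $V^K$ is the set of functions constant on each block. We identify $V^K$ with $C=\mathbb F_2^F$; the group $\Gamma$ acts on it through $F$ by left translation.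

\begin{lemma}\label{lem:K}
\begin{itemize}
\item[(a)] $K$ is $2$-perfect, and so is the stabilizer $K_{yz}$ for distinct points $y,z$ of one block.
\item[(b)] For $j=1,2$ let $b_j\in\Gamma$, and let $X_j\subseteq X$ be a union of infinite $b_j$-orbits. Then every $f\in V$ supported in $X_1\cup X_2$ lies in $(b_1-1)V+(b_2-1)V$.
\item[(c)] If $V'\subseteq C$ is a $\Gamma$-submodule, then $(V/V')^K=C/V'$.
\item[(d)] $\Phi_\beta(V)=\Phi_\beta(C)$ for all $\beta$, where $V$ is a $\Gamma$-module and $C$ an $F$-module.
\end{itemize}
\end{lemma}

\begin{proof}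
(a) We have $K/L\cong N$, which is $2$-perfect by (A2). For $y,z\in Y_q$ we have $K_{yz}/L\cong N_{yz}=\{n\in N:n(q)\in A_{yz}\}\cong A_{yz}\times AC(F\setminus\{q\},A)$, which is $2$-perfect by (A2) and (A3).

(b) Write $f=f_1+f_2$ with $f_j$ supported in $X_j$. It suffices to solve $f_j=(b_j-1)h$, that is, $h(b_j^{-1}x)+h(x)=f_j(x)$ for all $x$. Put $h=0$ on the $b_j$-invariant set $X\setminus X_j$. On an infinite orbit the points $p_n=b_j^np_0$ $(n\in\mathbb Z)$ are distinct, and the equations $h(p_{n-1})+h(p_n)=f_j(p_n)$ are solved by putting $h(p_0)=0$ and proceeding recursively in both directions.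

(c) Let $v+V'$ be fixed by $K$. Then $k\mapsto(k-1)v$ is a derivation from $K$ to $V'$, on which $K$ acts trivially. So it is a homomorphism, hence zero by (a), and $v\in V^K=C$. The other inclusion holds since $K$ fixes $C$.

(d) Suppose $\Phi_\beta(V)=\Phi_\beta(C)=\Phi_\beta$. By (c), $(V/\Phi_\beta)^\Gamma\subseteq C/\Phi_\beta$, so $(V/\Phi_\beta)^\Gamma=(C/\Phi_\beta)^F$. Limit stages are unions.
\end{proof}

Fix a $\Gamma$-submodule $V'\subseteq C$ and put $M=V/V'$. By a \emph{pair} we mean an ordered pair $(y,z)$ of distinct points of one block. For $m=f+V'\in M$ put $m(y,z)=f(y)+f(z)$; this is well defined because $V'\subseteq C$. For distinct $y,z,w$ in one block and $\gamma\in\Gamma$,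
\begin{equation}\label{eq:diff}
m(y,z)+m(z,w)+m(y,w)=0,\qquad(\gamma m)(y,z)=m(\gamma^{-1}y,\gamma^{-1}z),
\end{equation}
and $m\in C/V'$ if and only if $m(y,z)=0$ for all pairs.

\begin{proposition}\label{prop:End}
$\operatorname{End}_\Gamma(M)=\mathbb F_2$. In particular $\operatorname{Aut}_\Gamma(M)=1$.
\end{proposition}

\begin{proof}
Let $\varphi\in\operatorname{End}_\Gamma(M)$. For a pair $(y,z)$ define an additive map $\lambda_{yz}\colon V\to\mathbb F_2$ by $\lambda_{yz}(f)=\varphi(f+V')(y,z)$. By \eqref{eq:diff},
\begin{equation}\label{eq:equi}
\lambda_{\gamma y,\gamma z}(\gamma f)=\lambda_{yz}(f)\qquad(\gamma\in\Gamma).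
\end{equation}
In particular $\lambda_{yz}$ vanishes on $(b-1)V$ for $b\in K_{yz}$.

\emph{Step 1: $\lambda_{yz}(f)$ depends only on $f(y)$ and $f(z)$.} Let $y,z\in Y_q$. Inside $Y_q$ the element $d_{yz}$ moves all other points in infinite orbits. In the other blocks we use $a$, which leaves the points $(r,\infty)$ fixed, and then $a'$ to deal with these points. Define $n_1,n_2\in N$ by $n_1(q)=d_{yz}$, $n_2(q)=1$, and $n_1(r)=a$, $n_2(r)=a'$ for $r\ne q$. Let $b_1,b_2\in K_{yz}$ be preimages of $n_1,n_2$. By (A3) and (A4), the set $X_1=X\setminus(\{y,z\}\cup\{(r,\infty):r\ne q\})$ is a union of infinite $b_1$-orbits, and $X_2=(F\setminus\{q\})\times(Y\setminus\{0\})$ is a union of infinite $b_2$-orbits. Since $X_1\cup X_2=X\setminus\{y,z\}$, Lemma~\ref{lem:K}(b) shows that $\lambda_{yz}(f)=0$ whenever $f(y)=f(z)=0$. Hence $\lambda_{yz}(f)=\alpha_{yz}f(y)+\beta_{yz}f(z)$ with $\alpha_{yz},\beta_{yz}\in\mathbb F_2$.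

\emph{Step 2: all coefficients are equal.} For distinct $y,z,w$ in one block, \eqref{eq:diff} gives $\lambda_{yz}+\lambda_{zw}+\lambda_{yw}=0$. The coefficient of $f(y)$ gives $\alpha_{yz}=\alpha_{yw}$, so $\alpha_{yz}=\alpha_y$ depends only on $y$. The coefficient of $f(z)$ gives $\beta_{yz}=\alpha_{zw}=\alpha_z$. Now \eqref{eq:equi} reads $\alpha_{\gamma y}f(y)+\alpha_{\gamma z}f(z)=\alpha_yf(y)+\alpha_zf(z)$, so $\alpha_{\gamma y}=\alpha_y$. As $\Gamma$ is transitive on $X$, there is one $\alpha\in\mathbb F_2$ with $\lambda_{yz}(f)=\alpha(f(y)+f(z))$ for all pairs.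

\emph{Step 3: $\varphi=\alpha$.} By Step 2, $\psi(f)=\varphi(f+V')-\alpha(f+V')$ has all differences zero, so $\psi$ is a $\Gamma$-map from $V$ to $C/V'$. Since $K$ acts trivially on $C/V'$, the map $\psi$ vanishes on $(b-1)V$ for $b\in K$. Let $b_1,b_2\in K$ be preimages of the constant functions $a,a'\in N$. Lemma~\ref{lem:K}(b) with $X_1=F\times(Y\setminus\{\infty\})$ and $X_2=F\times(Y\setminus\{0\})$ gives $V=(b_1-1)V+(b_2-1)V$, so $\psi=0$. Finally $M\ne0$ because $V\ne C$, so $\alpha=1$ if $\varphi$ is an automorphism.
\end{proof}

\begin{remark}\label{rem:blocks}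
The infinite orbits are needed. With a finite block $Y$ of at least two points, $\varphi(f)(r,y)=\sum_{z\in Y}f(r,z)$ would be a nonzero endomorphism of $V$ with image in $C\ne V$, hence not a scalar. The constants in $N$ are needed as well. Suppose $N$ were $A^{(F)}$, and let $\ell\ne0$ be a linear functional on $V$ vanishing on all functions supported on finitely many blocks. Then $\varphi(f)(r,y)=\ell(r^{-1}f)$ commutes with $F$, vanishes on $(n-1)V$ for $n\in N$, and has image in $C$; it is again a nonscalar endomorphism. The full group $A^F$ has $2^\nu$ elements and would be too large.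
\end{remark}

\begin{proposition}\label{prop:H1}
$H^1(\Gamma,M)=0$.
\end{proposition}

\begin{proof}
Let $c\colon\Gamma\to M$ be a derivation. We correct $c$ by a principal derivation so that it vanishes on $K$; then Lemma~\ref{lem:H1F} applies.

\emph{Step 1: one block.} Fix $q\in F$. We find $\tilde h_q\colon Y_q\to\mathbb F_2$ with
\begin{equation}\label{eq:block}
c(k)(y,z)=\tilde h_q(y)+\tilde h_q(z)+\tilde h_q(k^{-1}y)+\tilde h_q(k^{-1}z)\qquad(k\in K,\ y\ne z\text{ in }Y_q).
\end{equation}
We first solve the corresponding equation for a function $h$ of pairs and then show that $h$ can be chosen to be a difference. Fix a pair $(y_0,z_0)$ in $Y_q$. For $g,l\in K$, the derivation rule and \eqref{eq:diff} give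
\begin{equation}\label{eq:rule}
c(gl)(y,z)=c(g)(y,z)+c(l)(g^{-1}y,g^{-1}z).
\end{equation}
So $l\mapsto c(l)(y_0,z_0)$ is a homomorphism $K_{y_0z_0}\to\mathbb F_2$, which is zero by Lemma~\ref{lem:K}(a). Every pair in $Y_q$ has the form $(y,z)=(gy_0,gz_0)$ with $g\in K$; put $h(y,z)=c(g)(y,z)$. If $g$ is replaced by $gl$ with $l\in K_{y_0z_0}$, then by \eqref{eq:rule} the value changes by $c(l)(y_0,z_0)=0$, so $h$ is well defined. Given $k\in K$ and a pair $(y,z)$, choose $g$ with $(k^{-1}y,k^{-1}z)=(gy_0,gz_0)$. Then \eqref{eq:rule} for the product $kg$ says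
\begin{equation}\label{eq:star}
h(y,z)=c(k)(y,z)+h(k^{-1}y,k^{-1}z).
\end{equation}
For distinct $y,z,w\in Y_q$ let $\Delta(y,z,w)=h(y,z)+h(z,w)+h(y,w)$. Adding \eqref{eq:star} for the three pairs and using the first identity of \eqref{eq:diff} for $c(k)$, we see that $\Delta$ is $K$-invariant. By (A1) it is a constant $\varepsilon$; this is where $3$-transitivity is used. Replacing $h$ by $h+\varepsilon$ preserves \eqref{eq:star} and changes $\Delta$ to $\varepsilon+3\varepsilon=0$. Then $0=\Delta(y,z,w)+\Delta(y,w,z)=h(z,w)+h(w,z)$, so $h$ is symmetric. Fix $y_*\in Y_q$ and put $\tilde h_q(y_*)=0$ and $\tilde h_q(y)=h(y_*,y)$ for $y\ne y_*$. Then $h(y,z)=\tilde h_q(y)+\tilde h_q(z)$ for all pairs: if $y_*\notin\{y,z\}$ this is $\Delta(y_*,y,z)=0$, if $y=y_*$ it is the definition, and if $z=y_*$ it is the definition and symmetry. Now \eqref{eq:star} is \eqref{eq:block}.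

\emph{Step 2: reduction to $F$.} Let $\tilde h\in V$ restrict to $\tilde h_q$ on each $Y_q$, and subtract from $c$ the principal derivation $\gamma\mapsto(\gamma-1)\tilde h+V'$. By \eqref{eq:block}, all differences of $c(k)$ now vanish, so $c(K)\subseteq C/V'$. Since $K$ acts trivially on $C/V'$, the restriction $c|_K$ is a homomorphism, hence zero. For $k\in K$ and $\gamma\in\Gamma$ we get $c(\gamma k)=c(\gamma)$ and $k\,c(\gamma)=c(k\gamma)=c(\gamma\cdot\gamma^{-1}k\gamma)=c(\gamma)$. So $c$ is constant on cosets of $K$ and takes values in $M^K=C/V'$ by Lemma~\ref{lem:K}(c). It therefore comes from a derivation $F\to C/V'$, which is principal by Lemma~\ref{lem:H1F}. As $\Gamma$ acts on $C/V'$ through $F$, the derivation $c$ is principal.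
\end{proof}

\section{Groups with a prescribed automorphism group}\label{sec:rigid}

We now need a complete group $\Gamma$ mapping onto $T$, and a normal subgroup $\Gamma_0$ with $\operatorname{Aut}(\Gamma_0)=\Gamma$ and prescribed $\operatorname{Hom}(\Gamma_0,\mathbb F_2)$. The next proposition achieves both by adding a $2$-perfect kernel to an arbitrary pair $U_0\trianglelefteq U$.

\begin{proposition}\label{prop:rigid}
Let $U$ be an infinite group and $\kappa\ge|U|$. There are a group $\Lambda$ and an action of $U$ on $\Lambda$ such that $\Gamma=\Lambda\rtimes U$ has the following properties.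
\begin{itemize}
\item[(1)] $|\Lambda|=|\Gamma|=\kappa$, and $\Lambda$ is $2$-perfect.
\item[(2)] If $U_0\trianglelefteq U$, then $\Gamma_0=\Lambda\rtimes U_0$ is centerless and normal in $\Gamma$, and each automorphism of $\Gamma_0$ is the restriction of conjugation by a unique element of $\Gamma$. So $\operatorname{Aut}(\Gamma_0)\cong\Gamma$, and $\Gamma$ is complete.
\item[(3)] $\Gamma$ has no nontrivial abelian normal subgroup.
\end{itemize}
\end{proposition}

The proof has three parts. A wreath product turns automorphism groups into normalizers of permutation groups. A colored digraph has automorphism group $U$. A second wreath product writes the digraph into the orbits of a permutation group, so that the normalizer must respect it.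

\subsection*{The group $M_{11}$}
Let $S=M_{11}$. We use the following facts from \cite{atlas}: $S$ is a finite nonabelian simple group, all its automorphisms are inner, and it acts faithfully and $4$-transitively on $\{1,\dots,11\}$. For $j=1,2,3$ let $O_j$ be the set of $j$-element subsets of $\{1,\dots,11\}$, so that $|O_j|=11,55,165$. The group $S$ is transitive on $O_j$. Let $H_j$ be the stabilizer of a point $B\in O_j$. It is transitive on the set $B$ by $j$-transitivity, and on the complement of $B$ by $(j+1)$-transitivity, since it contains the pointwise stabilizer of $B$. The normalizer $N_S(H_j)$ permutes these two orbits, which have different sizes $j$ and $11-j$, so it preserves $B$. Hence $N_S(H_j)=H_j$.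

\begin{lemma}\label{lem:cent}
Let a group $P$ act transitively on a set with self-normalizing point stabilizers. Then a permutation $\zeta$ of the set that commutes with $P$ is trivial.
\end{lemma}

\begin{proof}
Let $\omega$ be a point with stabilizer $H$, and write $\zeta\omega=p\omega$ with $p\in P$. Since $\zeta$ commutes with $P$, the points $\zeta\omega$ and $\omega$ have the same stabilizer. So $pHp^{-1}=H$, hence $p\in H$ and $\zeta\omega=\omega$.
\end{proof}

\subsection*{From automorphisms to normalizers}
For a set $I$ consider $S^I\rtimes\operatorname{Sym}(I)$ with $(\sigma s)(i)=s(\sigma^{-1}i)$. Let $S_i\cong S$ be the group of functions supported at $i$ and let $D=S^{(I)}=\bigoplus_iS_i$, a normal subgroup. Conjugation by $s\sigma$, with $s\in S^I$ and $\sigma\in\operatorname{Sym}(I)$, maps $S_i$ onto $S_{\sigma i}$.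

\begin{lemma}\label{lem:wreath}
Let $I$ be an infinite set, $P\le\operatorname{Sym}(I)$, and $Q=AC(I,S)\rtimes P\le S^I\rtimes\operatorname{Sym}(I)$.
\begin{itemize}
\item[(a)] $Q$ has no nontrivial abelian normal subgroup; in particular $Q$ is centerless.
\item[(b)] Each automorphism of $Q$ is conjugation by a unique element $s\sigma$ of $S^I\rtimes\operatorname{Sym}(I)$, and then $s\in AC(I,S)$ and $\sigma$ normalizes $P$.
\end{itemize}
\end{lemma}

\begin{proof}
We begin with three facts about $D$.

(i) \emph{A nontrivial normal subgroup $M$ of $D$ contains some $S_i$.} Let $d\in M$ with $d(i)\ne1$, and choose $x\in S_i$ not commuting with $d(i)$. Then $1\ne[d,x]\in M\cap S_i$, and $S_i\le M$ by simplicity.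

(ii) \emph{Every automorphism $\theta$ of $D$ is conjugation by an element of $S^I\rtimes\operatorname{Sym}(I)$.} By (i) the $S_i$ are the minimal normal subgroups of $D$, so $\theta(S_i)=S_{\sigma i}$ for a permutation $\sigma$. The automorphism $d\mapsto\theta(\sigma^{-1}d\sigma)$ preserves each $S_i$ and acts on it as conjugation by some $s(i)\in S$, since all automorphisms of $S$ are inner. So $\theta$ is conjugation by $s\sigma$.

(iii) \emph{The centralizer of $D$ in $S^I\rtimes\operatorname{Sym}(I)$ is trivial.} If $s\sigma$ centralizes $D$, then $S_{\sigma i}=S_i$ for all $i$, so $\sigma=1$, and all values of $s$ lie in $Z(S)=1$.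

Let $1\ne M\trianglelefteq Q$. If $M\cap D=1$, then $[M,D]\le M\cap D=1$, contrary to (iii). So $M$ contains some $S_i$ by (i), and (a) follows. Moreover $M$ then contains $D_O=\bigoplus_{j\in O}S_j$ for the $P$-orbit $O$ of $i$. The groups $D_O$ are normal in $Q$, and a nontrivial normal subgroup of $Q$ inside $D_O$ contains $D_O$. Hence the $D_O$ are exactly the minimal normal subgroups of $Q$. They generate $D$, so $D$ is characteristic in $Q$.

Let $\theta\in\operatorname{Aut}(Q)$. By (ii), $\theta|_D$ is conjugation by some $g=s\sigma$, which is unique by (iii). For $x\in Q$ and $d\in D$,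
\[
\theta(x)\theta(d)\theta(x)^{-1}=\theta(xdx^{-1})=g\,xdx^{-1}g^{-1}=(gxg^{-1})\,\theta(d)\,(gxg^{-1})^{-1},
\]
so $\theta(x)^{-1}gxg^{-1}$ centralizes $D$, and $\theta(x)=gxg^{-1}$ by (iii). Now $g$ normalizes $Q$ and $S^I$, hence $Q\cap S^I=AC(I,S)$. So does $\sigma$, and therefore so does $s$. For each constant $c\in S$, the function $i\mapsto s(i)\,c\,s(i)^{-1}$ is thus constant off a finite set. As $S$ is finite, one finite set serves for all $c$. For $i,i'$ outside it, $s(i')^{-1}s(i)$ centralizes $S$, so $s(i)=s(i')$. Hence $s\in AC(I,S)\le Q$, and $\sigma=s^{-1}g$ normalizes $Q$. Projecting to $\operatorname{Sym}(I)$ gives $\sigma P\sigma^{-1}=P$.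
\end{proof}

The constants are what pins $s$ down: the group $S^{(I)}$ is normalized by all of $S^I$, which has $2^{|I|}$ elements.

\subsection*{A colored digraph with automorphism group $U$}
Let $(u_i)_{i<\kappa}$ list all elements of $U\setminus\{1\}$, with repetitions if necessary. On the vertex set $\Sigma=U\times\kappa$ take the directed edges
\[
\text{red: }(q,i)\to(q,j)\ \text{ for }i<j<\kappa,\qquad\quad\text{blue: }(q,i)\to(qu_i,i).
\]
An edge is an ordered pair of vertices. No edge is a loop, no edge has both colors, and every vertex is the source of a red edge. The group $U$ acts freely on $\Sigma$ by $u(q,i)=(uq,i)$, preserving edges and colors; we regard $U$ as a subgroup of $\operatorname{Sym}(\Sigma)$.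

\begin{lemma}\label{lem:digraph}
Every color-preserving automorphism $\rho$ of this digraph lies in $U$.
\end{lemma}

\begin{proof}
The connected components of the red edges are the sets $\{q\}\times\kappa$, and the red edges well-order each of them in type $\kappa$. A well-order has no nontrivial automorphism, so $\rho(q,i)=(\eta(q),i)$ for some $\eta\in\operatorname{Sym}(U)$. The only blue edge out of $(\eta(q),i)$ ends at $(\eta(q)u_i,i)$, so $\eta(qu_i)=\eta(q)u_i$ for all $i$. With $q=1$ this gives $\eta(u)=\eta(1)u$ for all $u\in U$.
\end{proof}

\subsection*{Encoding the digraph}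
By Lemma~\ref{lem:wreath} we want permutation groups $W_0\trianglelefteq W$, extending $U_0\trianglelefteq U$, such that $W$ is the full normalizer of $W_0$. The action on $\Sigma$ will not do: every permutation of the second coordinate commutes with $U$. The normalizer does not see the edges. We therefore attach a copy $S_v$ of $S$ to each vertex $v$ and a finite set $\Omega_e$ to each edge $e=(v,w)$, on which exactly $S_v$ and $S_w$ act. The three orbit sizes $11,55,165$ will tell apart the source, the target of a red edge, and the target of a blue edge.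

Put $\Omega_e=\{e\}\times O_1\times O_2$ if $e$ is red, $\Omega_e=\{e\}\times O_1\times O_3$ if $e$ is blue, and $\Omega=\bigsqcup_e\Omega_e$. For $t\in S^\Sigma$, $u\in U$ and $e=(v,w)$ let
\[
t(e,b,b')=(e,t(v)b,t(w)b'),\qquad u(e,b,b')=(ue,b,b').
\]
Then $utu^{-1}$ sends $(e,b,b')$ to $(e,t(u^{-1}v)b,t(u^{-1}w)b')$, so this is an action of $S^\Sigma\rtimes U$ on $\Omega$. It is faithful: if $tu$ acts trivially, then $u$ fixes every edge, so $u=1$; and then $t(v)=1$ for each $v$, since $v$ is the source of an edge and $S$ is faithful on $O_1$. We regard $S^\Sigma\rtimes U$ as a subgroup of $\operatorname{Sym}(\Omega)$ and put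
\[
J=AC(\Sigma,S),\qquad W=J\rtimes U,\qquad W_0=J\rtimes U_0\quad(U_0\trianglelefteq U).
\]

\begin{lemma}\label{lem:normalizer}
Every $\sigma\in\operatorname{Sym}(\Omega)$ that normalizes $W_0$ lies in $W$.
\end{lemma}

\begin{proof}
We first prove the following.
\begin{itemize}
\item[$(\dagger)$] Let $\sigma\in\operatorname{Sym}(\Omega)$ and $\rho\in\operatorname{Sym}(\Sigma)$ satisfy $\sigma S_v\sigma^{-1}=S_{\rho v}$ for all $v$. Then for each edge $e=(v,w)$ the pair $e'=(\rho v,\rho w)$ is an edge of the same color, and $\sigma\Omega_e=\Omega_{e'}$.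
\end{itemize}
On $\Omega_e$ the group $S_v\times S_w$ is transitive and the other $S_x$ act trivially. So the sets $\Omega_e$ are the orbits of $S^{(\Sigma)}$. Since $\sigma$ normalizes $S^{(\Sigma)}$, we have $\sigma\Omega_e=\Omega_{e'}$ for some edge $e'$, and $e'$ has the color of $e$ because $|\Omega_e|$ is $11\cdot55$ for red and $11\cdot165$ for blue edges. The permutation $\sigma$ carries the $S_x$-orbits on $\Omega_e$ to the $S_{\rho x}$-orbits on $\Omega_{e'}$. On $\Omega_e$ the $S_x$-orbits have size $11$ if $x$ is the source of $e$, size $55$ or $165$ if $x$ is the target, and size $1$ otherwise; the same holds for $e'$. Hence $\rho v$ is the source and $\rho w$ the target of $e'$. This proves $(\dagger)$.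

Now let $\sigma$ normalize $W_0$. Apply Lemma~\ref{lem:wreath}(b) to $W_0=AC(\Sigma,S)\rtimes U_0$: the automorphism $x\mapsto\sigma x\sigma^{-1}$ of $W_0$ is conjugation by some $t\rho$ with $t\in J$ and $\rho\in\operatorname{Sym}(\Sigma)$. In particular $\sigma S_v\sigma^{-1}=S_{\rho v}$. By $(\dagger)$ for $(\sigma,\rho)$ and for $(\sigma^{-1},\rho^{-1})$, the permutation $\rho$ is a color-preserving automorphism of the digraph, so $\rho\in U$ by Lemma~\ref{lem:digraph}. Thus $t\rho\in W$, and $\zeta=(t\rho)^{-1}\sigma\in\operatorname{Sym}(\Omega)$ centralizes $W_0$. By $(\dagger)$ for $(\zeta,1)$, it preserves each $\Omega_e$. For $e=(v,w)$, the point stabilizers of $S_v\times S_w$ on $\Omega_e$ are conjugate to $H_1\times H_2$ or $H_1\times H_3$, which are self-normalizing in $S\times S$. By Lemma~\ref{lem:cent}, $\zeta$ is trivial on each $\Omega_e$, so $\sigma=t\rho\in W$.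
\end{proof}

The last step shows why self-normalizing stabilizers are wanted. If some nontrivial permutation of $O_1$ commuted with $S$, applying it to the coordinate $b$ in every $\Omega_e$ would give a nontrivial permutation centralizing $W$, which cannot lie in the centerless group $W$.

\begin{proof}[Proof of Proposition~\ref{prop:rigid}]
Inside $S^\Omega\rtimes\operatorname{Sym}(\Omega)$ put
\[
\Lambda=AC(\Omega,S)\rtimes J,\qquad\Gamma=AC(\Omega,S)\rtimes W=\Lambda\rtimes U,\qquad\Gamma_0=AC(\Omega,S)\rtimes W_0=\Lambda\rtimes U_0 .
\]
Since $|\Sigma|=|\Omega|=\kappa\ge|U|$, we have $|\Lambda|=|\Gamma|=\kappa$, and $\Lambda$ is $2$-perfect because $S$ is perfect. This is (1). Lemma~\ref{lem:wreath}(a) gives (3) and shows that $\Gamma_0$ is centerless. The group $\Gamma_0$ is the preimage of $U_0$ under $\Gamma\to U$, so it is normal in $\Gamma$. By Lemma~\ref{lem:wreath}(b), an automorphism of $\Gamma_0$ is conjugation by a unique $s\sigma$, with $s\in AC(\Omega,S)$ and $\sigma$ normalizing $W_0$. By Lemma~\ref{lem:normalizer}, $\sigma\in W$, so $s\sigma\in\Gamma$. Thus conjugation defines an isomorphism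 $\Gamma\to\operatorname{Aut}(\Gamma_0)$. The case $U_0=U$ says that $\Gamma$ is complete.
\end{proof}

\section{The group $G$ and its tower}\label{sec:end}

Let $F$, $T$, $X$ be as in Sections~\ref{sec:series} and~\ref{sec:module}. The module $V=\mathbb F_2^X$ is the dual of a small group: if $E_0=\mathbb Z^{(X)}$ is the free abelian group with basis $X$, then $\operatorname{Hom}(E_0,\mathbb F_2)=\mathbb F_2^X$. So $E_0$ should be a quotient of $\Gamma_0$ by a $2$-perfect subgroup. On the other hand, the kernel of $\Gamma\to T$ must be $2$-perfect, and it will contain $E_0$. We reconcile the two demands by embedding $E_0$ in the divisible group $E=\mathbb Q^{(X)}$, the rational vector space with basis $X$. Let $T$ act on $E$ by permuting the basis, and put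
\[
U=E\rtimes T,\qquad U_0=E_0 .
\]
Then $|U|=\nu\le\kappa$, and $U_0\trianglelefteq U$ because $E$ is abelian and $T$ preserves $E_0$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Apply Proposition~\ref{prop:rigid} to $U$ and $\kappa$, obtaining $\Gamma=\Lambda\rtimes U$ and $\Gamma_0=\Lambda\rtimes E_0$, and let
\[
G=\mathbb F_2\times\Gamma_0 .
\]
Since $\Lambda\le\Gamma_0\le\Gamma$, we have $|G|=\kappa$.

\emph{The group $G_1$.} By Lemma~\ref{lem:first} and Proposition~\ref{prop:rigid}(2), $G_1\cong\operatorname{Hom}(\Gamma_0,\mathbb F_2)\rtimes\Gamma$ with $(\gamma f)(x)=f(\gamma^{-1}x\gamma)$. Since $\Lambda$ is $2$-perfect, each such $f$ factors through $\Gamma_0/\Lambda=E_0$ and is determined by its arbitrary values on the basis $X$. Let $\bar\gamma$ be the image of $\gamma$ under $\Gamma\to U\to T$. Modulo $\Lambda$, conjugation by $\gamma^{-1}$ sends a basis element $x\in X$ to $\bar\gamma^{-1}x$, because $E$ centralizes $E_0$. Hence $G_1\cong V\rtimes\Gamma$, where $V=\mathbb F_2^X$ and $\Gamma$ acts through $T$.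

\emph{The tower of $G_1$.} The kernel of $\Gamma\to T$ is $L=\Lambda\rtimes E$, which is $2$-perfect since $\Lambda$ is $2$-perfect and $E$ is divisible. So Section~\ref{sec:module} applies. By Lemma~\ref{lem:K}(d), $\Phi_\beta(V)=\Phi_\beta(C)=\Phi_\beta\subseteq C$ for all $\beta$, and Propositions~\ref{prop:End} and~\ref{prop:H1} give $\operatorname{Aut}_\Gamma(V/\Phi_\beta)=1$ and $H^1(\Gamma,V/\Phi_\beta)=0$. By Proposition~\ref{prop:rigid}, $\Gamma$ is complete with no nontrivial abelian normal subgroup. Thus Proposition~\ref{prop:reduction} applies to $H=G_1$. The recursion defining the tower shows that $G_{1+\beta}=H_\beta$, with the same maps. Hence for every $\beta$ the map $\pi_{1,1+\beta}$ is surjective with kernel $\Phi_\beta$, all automorphisms of $G_{1+\beta}$ are inner, and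
\[
Z(G_{1+\beta})\cong\Phi_{\beta+1}/\Phi_\beta .
\]

\emph{Conclusion.} Every ordinal $\alpha\ge1$ is $1+\beta$ for a unique $\beta$, and $1+\beta=\beta$ for infinite $\beta$. So all maps $\pi_{1\alpha}$ are surjective. We have $Z(G_0)=\mathbb F_2\ne0$. For $1\le\alpha<\nu^+$ we have $\alpha=1+\beta$ with $\beta<\nu^+$, and $Z(G_\alpha)\ne0$ by Proposition~\ref{prop:length}. By the same proposition $Z(G_{\nu^+})\cong\Phi_{\nu^++1}/\Phi_{\nu^+}=0$. Therefore $\tau_c(G)=\nu^+$, and $G_{\nu^+}$ is centerless with only inner automorphisms. Taking $\nu=\kappa$ gives the last statement.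
\end{proof}

\begin{remark}
The passage from $E_0$ to $E$ cannot be omitted. Had we taken $U=E_0\rtimes T$, the map sending $\lambda et$ $(\lambda\in\Lambda,\ e\in E_0,\ t\in T)$ to the reduction of $e$ modulo $2$, a finitely supported function in $V$, would be a derivation $\Gamma\to V$. It is not principal, since principal derivations vanish on $E_0$, which acts trivially on $V$. By Remark~\ref{rem:necessary}, $G_1$ would have an outer automorphism.
\end{remark}

\begin{remark}
By Lemma~\ref{lem:first}, $\pi_{01}$ maps $G$ onto $\Gamma_0\le\Gamma$, which meets $V$ trivially, while the kernel of each $\pi_{1\alpha}$ lies in $V$. So in this tower the kernel of $\pi_{0\alpha}$ is $\mathbb F_2$ for all $\alpha\ge1$: the group $G$ loses a single nontrivial element, and the remaining $\nu^+$ steps are paid for by the group $V$ of cardinality $2^\nu$, which is created at the first step.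
\end{remark}

\begin{thebibliography}{9}

\bibitem{atlas}
\emph{ATLAS of Finite Groups}.

\bibitem{tower}
\emph{The Automorphism Tower Problem},
\texttt{https://sites.math.rutgers.edu/\~{}sthomas/tower.pdf}.

\end{thebibliography}
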